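# Flat descent for prestable linear $\infty$-categories

## 1. Prestable categories, flat covers, descendable maps, Boolean rings

We use the conventions of Lurie's *Spectral Algebraic Geometry*, cited as SAG. The references HA and HTT are also to be read as in that book. $\mathrm{Pr}^L$ is the $\infty$-category of presentable $\infty$-categories and colimit-preserving functors, with its tensor product. $\mathrm{CAlg}^{\mathrm{cn}}$ is the $\infty$-category of connective $\mathbb E_\infty$-rings. For $R\in\mathrm{CAlg}^{\mathrm{cn}}$, $\mathrm{Mod}_R$ is the stable $\infty$-category of $R$-modules and $\mathrm{Mod}_R^{\mathrm{cn}}$ is its connective part. An ordinary commutative ring is a *discrete* object of $\mathrm{CAlg}^{\mathrm{cn}}$; for such $R$, $\mathrm{Mod}_R$ is the derived $\infty$-category of $R$ and $\mathrm{Mod}_R^{\mathrm{cn}}$ consists of the complexes with homology in degrees $\ge 0$. A map is *null* if it is homotopic to $0$. Tensor products without subscript are over $R$.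

**Definition 1.1.** A pointed presentable $\infty$-category $\mathcal C$ is *Grothendieck prestable* if

* $X\simeq\Omega\Sigma X$ for all $X$;
* for every $Y\to\Sigma Z$ with fiber $X$, the sequence $X\to Y\to\Sigma Z$ is a cofiber sequence;
* filtered colimits in $\mathcal C$ are left exact.

$\mathrm{Groth}_\infty$ is the $\infty$-category of these, with colimit-preserving functors as morphisms and the tensor product of presentable $\infty$-categories.

**Example.** $\mathrm{Mod}_R^{\mathrm{cn}}$ is Grothendieck prestable. Finite limits in it are $\tau_{\ge0}$ of finite limits in $\mathrm{Mod}_R$. Hence $\Omega\Sigma X=\tau_{\ge 0}X=X$. The fiber of $Y\to\Sigma Z$ in $\mathrm{Mod}_R$ is already connective, because $\pi_0\Sigma Z=0$, so the fiber sequence is also a cofiber sequence. Both $\tau_{\ge0}$ and finite limits in $\mathrm{Mod}_R$ commute with filtered colimits. By contrast, the ordinary category of abelian groups, viewed as an $\infty$-category, is not prestable: there $\Sigma X=0$ for all $X$.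

**Definition 1.2.** A *prestable $R$-linear $\infty$-category* is a module over $\mathrm{Mod}_R^{\mathrm{cn}}$ in $\mathrm{Groth}_\infty$. We write $\mathrm{LinCat}_R^{\mathrm{PSt}}=\mathrm{Mod}_{\mathrm{Mod}_R^{\mathrm{cn}}}(\mathrm{Groth}_\infty)$ and $\mathrm{LinCat}_R^{\mathrm{St}}=\mathrm{Mod}_{\mathrm{Mod}_R}(\mathrm{Pr}^L)$. A map $R\to R'$ induces the *base change* $\mathcal C\mapsto\mathrm{Mod}_{R'}^{\mathrm{cn}}\otimes_{\mathrm{Mod}_R^{\mathrm{cn}}}\mathcal C$.

**Example.** $\mathrm{Mod}_R^{\mathrm{cn}}$ is itself $R$-linear, and its base change is $\mathrm{Mod}_{R'}^{\mathrm{cn}}$. The stable category $\mathrm{Mod}_R$ is $R$-linear too, with base change $\mathrm{Mod}_{R'}$.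

We use these standard facts.

* **(F1)** $\mathrm{Groth}_\infty\subset\mathrm{Pr}^L$ is a full subcategory closed under $\otimes$, with unit $\mathrm{Sp}^{\mathrm{cn}}$, which is idempotent in $\mathrm{Pr}^L$. So $\mathrm{LinCat}_R^{\mathrm{PSt}}$ is the full subcategory of $\mathrm{Mod}_{\mathrm{Mod}_R^{\mathrm{cn}}}(\mathrm{Pr}^L)$ on the modules whose underlying $\infty$-category is Grothendieck prestable.
* **(F2)** Every presentable stable $\infty$-category is Grothendieck prestable. Since $\mathrm{Mod}_R=\mathrm{Sp}\otimes\mathrm{Mod}_R^{\mathrm{cn}}$ and $\mathrm{Sp}$ is idempotent, $\mathrm{LinCat}_R^{\mathrm{St}}$ is the full subcategory of $\mathrm{LinCat}_R^{\mathrm{PSt}}$ on the stable objects.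
* **(F3)** Base change is $\mathcal C\mapsto\mathrm{Mod}_{R'}(\mathcal C)$ (HA 4.8.4.6). It is left adjoint to restriction of scalars. The unit $\mathcal C\to\mathrm{Mod}_{R'}(\mathcal C)$ is $X\mapsto R'\otimes X$, left adjoint to the forgetful functor. Also $\mathrm{Mod}_{R'}(\mathcal C)\simeq\mathrm{Fun}^L_{\mathrm{Mod}_R^{\mathrm{cn}}}(\mathrm{Mod}_{R'}^{\mathrm{cn}},\mathcal C)$ (HA 4.8.4.1).
* **(F4)** For $\mathcal C$ Grothendieck prestable, $\mathcal C\to\mathrm{Sp}(\mathcal C)=\mathrm{Sp}\otimes\mathcal C$ is fully faithful with image $\mathrm{Sp}(\mathcal C)_{\ge0}$ for a t-structure compatible with filtered colimits (SAG §C.1).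
* **(F5)** Let $\Delta_s\subset\Delta$ be the subcategory of injective maps. Then $\Delta_s^{op}\to\Delta^{op}$ is cofinal (HTT 6.5.3.7), so limits over $\Delta$ and $\Delta_s$ agree, as do colimits over $\Delta^{op}$ and $\Delta_s^{op}$. Also $\Delta$ is weakly contractible, so limits over $\Delta$ and colimits over $\Delta^{op}$ of constant diagrams are the constant value.
* **(F6)** A split coaugmented cosimplicial object is a limit diagram. Here $\Delta_+$ is the category of finite linearly ordered sets, $\emptyset$ included, and a functor on $\Delta_+$ is *split* if it extends along $J\mapsto[0]\star J$ to the category with the same objects whose morphisms $J\to J'$ are all order-preserving maps $[0]\star J\to[0]\star J'$ that preserve the minimal element.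

**Definition 1.3.** A map $R\to R'$ in $\mathrm{CAlg}^{\mathrm{cn}}$ is *flat* if $\pi_0R'$ is flat over $\pi_0R$ and $\pi_nR'\simeq\pi_nR\otimes_{\pi_0R}\pi_0R'$ for all $n$. It is *faithfully flat* if moreover $\pi_0R\to\pi_0R'$ is faithfully flat. In the flat (fpqc) topology a covering of $R$ is a finite family of flat maps $\{R\to R_i\}$ with $R\to\prod_iR_i$ faithfully flat. For $f:R\to R^0$ the *Čech nerve* $R^\bullet$ is the cosimplicial ring whose term $R^n$ is the $(n+1)$-fold tensor power of $R^0$ over $R$.

**Example.** Let $R=\mathbb Z$ and $R^0=\mathbb Z[\tfrac12]\times\mathbb Z[\tfrac13]$. This is faithfully flat, since $2$ and $3$ generate the unit ideal. Here $R^1=\mathbb Z[\tfrac12]\times\mathbb Z[\tfrac16]\times\mathbb Z[\tfrac16]\times\mathbb Z[\tfrac13]$.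

**Definition 1.4.** The construction $R\mapsto\mathrm{LinCat}_R^{\mathrm{PSt}}$ *satisfies fpqc descent* if it carries finite products of rings to products of $\infty$-categories, and for every faithfully flat $f:R\to R^0$ the canonical functor
$$\Phi_f:\mathrm{LinCat}_R^{\mathrm{PSt}}\to\varprojlim_\Delta\mathrm{LinCat}_{R^\bullet}^{\mathrm{PSt}}$$
is an equivalence. We use the notation $\Phi_f$ for every $f$ in $\mathrm{CAlg}^{\mathrm{cn}}$.

**Example.** An object of the limit is a *descent datum*: an $R^n$-linear $\mathcal C_n$ for each $n$, with coherent identifications of the base changes along all maps $R^m\to R^n$. The descent datum $\Phi_f(\mathrm{Mod}_R^{\mathrm{cn}})$ is $(\mathrm{Mod}_{R^n}^{\mathrm{cn}})_n$.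

**Definition 1.5.** For $M\in\mathrm{Mod}_R$ let $\langle M\rangle\subseteq\mathrm{Mod}_R$ be the smallest thick (that is, stable and retract-closed) $\otimes$-ideal containing $M$. Call $f:R\to R^0$ *descendable* if $R\in\langle R^0\rangle$.

**Example.** If $R\to R^0$ has an $R$-linear retraction, then $R$ is a retract of $R^0$ and $f$ is descendable. The cover $\mathbb Z\to R^0=\mathbb Z[\tfrac12]\times\mathbb Z[\tfrac13]$ has no linear retraction, because $\mathrm{Hom}(\mathbb Z[\tfrac12],\mathbb Z)=0=\mathrm{Hom}(\mathbb Z[\tfrac13],\mathbb Z)$. It is nevertheless descendable. The sequence $0\to\mathbb Z\to\mathbb Z[\tfrac12]\oplus\mathbb Z[\tfrac13]\to\mathbb Z[\tfrac16]\to0$, with second map $(x,y)\mapsto x-y$, is exact: an element of $\mathbb Z[\frac12]\cap\mathbb Z[\frac13]$ is an integer, and partial fractions give surjectivity. The group $\mathbb Z[\tfrac16]=\mathbb Z[\tfrac12]\otimes\mathbb Z[\tfrac13]$ lies in $\langle R^0\rangle$, since $\mathbb Z[\frac12]$ is a retract of $R^0$. So $\mathbb Z$, a fiber of a map in $\langle R^0\rangle$, lies in $\langle R^0\rangle$.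

**Definition 1.6.** A *Boolean ring* is a ring in which every element is idempotent; it is commutative and an algebra over $k=\mathbb F_2$. A *Stone space* is a compact Hausdorff space with a basis of clopen sets. For a Stone space $S$, $C(S)$ is the Boolean ring of continuous maps $S\to k$.

**Example.** Let $A$ be an infinite discrete set and $A^+=A\cup\{\infty\}$ its one-point compactification. A map $A^+\to k$ is continuous iff it takes the value at $\infty$ at all but finitely many points. So $C(A^+)$ is the ring of finite or cofinite subsets of $A$, and $|C(A^+)|=|A|$.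

## 2. Does $R\mapsto\mathrm{LinCat}_R^{\mathrm{PSt}}$ satisfy fpqc descent?

Linear prestable categories can be glued along étale covers: $R\mapsto\mathrm{LinCat}_R^{\mathrm{PSt}}$ satisfies descent for the étale topology (Theorem D.4.1.2 of SAG). The problem, posed there, is whether the same is true for the flat topology. The answer is no.

**Theorem A.** There is an injective, hence faithfully flat, homomorphism $f:R\to R^0$ of Boolean rings, with $|R|=|R^0|=\aleph_\omega$, for which $\Phi_f$ is not fully faithful. So $R\mapsto\mathrm{LinCat}_R^{\mathrm{PSt}}$ does not satisfy fpqc descent.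

**Theorem B.** Let $f:R\to R^0$ be a faithfully flat map in $\mathrm{CAlg}^{\mathrm{cn}}$. Then $\Phi_f$ has a fully faithful right adjoint; in particular it is essentially surjective. The following are equivalent:

* (a) $f$ is descendable;
* (b) $\Phi_f$ is an equivalence;
* (c) $\Phi_f$ is fully faithful;
* (d) base change $\mathrm{LinCat}_R^{\mathrm{PSt}}\to\mathrm{LinCat}_{R^0}^{\mathrm{PSt}}$ is conservative;
* (e) for all $\mathcal D\in\mathrm{LinCat}_R^{\mathrm{St}}$ and $X\in\mathcal D$, the map $X\to\varprojlim_\Delta R^n\otimes X$ is an equivalence.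

**Theorem C.** If $R\to R^0$ is a faithfully flat map of discrete commutative rings with $|R^0|\le\aleph_m$, $m<\omega$, then $\Phi_f$ is an equivalence. By Theorem A, $\aleph_\omega$ is thus the least cardinality of $R^0$ at which descent can fail for discrete rings.

Theorem A needs two things: the implications (c)⇒(e)⇒(a), which hold for every map $f$ in $\mathrm{CAlg}^{\mathrm{cn}}$ (Sections 5 and 6), and a faithfully flat map that is not descendable (Sections 7 to 9).

## 3. Amitsur complexes, and where the classical argument stops

**Modules do descend.** The natural attempt is to prove condition (e) as one proves faithfully flat descent for modules. Let $f:R\to R^0$ be a faithfully flat map of discrete rings, $\mathcal D=\mathrm{Mod}_R$, and $X=M$ a discrete module. All $R^n\otimes M$ are discrete, and $\pi_{-s}$ of the limit over $\Delta$ of a cosimplicial discrete module is $H^s$ of the associated cochain complex. So $M\simeq\varprojlim_\Delta R^n\otimes M$ says exactly that the Amitsur complex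
$$0\to M\to R^0\otimes M\to R^0\otimes R^0\otimes M\to\cdots\tag{1}$$
is exact, where $d=\sum_i(-1)^i(\text{insert }1\text{ in position }i)$. Tensor (1) with $R^0$ and put $s(r\otimes r_0\otimes r_1\otimes\cdots)=rr_0\otimes r_1\otimes\cdots$. Composing $s$ with the insertion in position $0$ gives the identity. Composing $s$ with the insertion in position $i\geq 1$ gives $s$ followed by the insertion in position $i-1$, with sign $(-1)^i$. So $sd+ds=\mathrm{id}$, the tensored complex is exact, and by faithful flatness (1) is exact.

**Where it stops.** The last sentence tests exactness of (1) one degree at a time: each cohomology module involves only three terms, so $R^0\otimes-$ commutes with forming it. For an object $X$ of a general stable $R$-linear $\mathcal D$ there are no cohomology objects to test. One would need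
$$R^0\otimes\varprojlim_\Delta(R^n\otimes X)\simeq\varprojlim_\Delta(R^0\otimes R^n\otimes X).$$
But $R^0\otimes-$ is exact, so it commutes with finite limits, while $\Delta$ is infinite; nothing supplies this equivalence.

**What descendability repairs.** If $f$ is descendable, then (e) holds by a direct argument. Fix $\mathcal D$ and $X$, and consider the $N\in\mathrm{Mod}_R$ such that $N\otimes N''\otimes X\to\varprojlim_\Delta R^n\otimes N\otimes N''\otimes X$ is an equivalence for all $N''\in\mathrm{Mod}_R$. This class is a thick $\otimes$-ideal, because both sides are exact in $N$. It contains $R^0$: the coaugmented object $J\mapsto(R^0)^{\otimes([0]\star J)}\otimes N''\otimes X$ is split, the extension to maps preserving the minimal element being given by multiplication in $R^0$; apply (F6). So it contains $R$ when $R\in\langle R^0\rangle$.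

Thus no descendable map violates (e), and discrete modules never violate it. To disprove (e) for a non-descendable $f$ we need a different $\mathcal D$. Section 6 takes the most general one: the $R$-linear category freely generated by an object $X$ and a cone that maps to $\mathrm{fib}(X\to\varprojlim_\Delta R^n\otimes X)$.

## 4. Nilpotence of $\varepsilon$, and maps into descent data

Let $K=\mathrm{fib}(R\to R^0)$, with $\varepsilon:K\to R$ and $\varepsilon^{\otimes n}:K^{\otimes n}\to R$; by convention $\varepsilon^{\otimes0}=\mathrm{id}_R$. The following criterion turns descendability into something one can compute.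

**Lemma 4.1.** $f$ is descendable iff $\varepsilon^{\otimes n}$ is null for some $n$.

*Proof.* (⇒) Let $\mathcal T$ be the class of $N$ such that $\varepsilon^{\otimes n}\otimes N:K^{\otimes n}\otimes N\to N$ is null for some $n$. It is closed under shifts, under $-\otimes N'$, and under retracts: if $r\iota=\mathrm{id}_{N'}$ with $\iota:N'\to N$, then $\varepsilon^{\otimes n}\otimes N'=r(\varepsilon^{\otimes n}\otimes N)(1\otimes\iota)$.

It is closed under extensions. Let $N'\xrightarrow{\iota}N\to N''$ be a fiber sequence with $\varepsilon^{\otimes a}\otimes N'=0$ and $\varepsilon^{\otimes b}\otimes N''=0$. The composite $K^{\otimes b}\otimes N\to N\to N''$ equals $K^{\otimes b}\otimes N\to K^{\otimes b}\otimes N''\to N''$, which is $0$. So $\varepsilon^{\otimes b}\otimes N=\iota\varphi$ for some $\varphi:K^{\otimes b}\otimes N\to N'$, and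
$$\varepsilon^{\otimes(a+b)}\otimes N=(\varepsilon^{\otimes a}\otimes N)(1\otimes\iota\varphi)=\iota(\varepsilon^{\otimes a}\otimes N')(1\otimes\varphi)=0.$$
Hence $\mathcal T$ is a thick $\otimes$-ideal, since the cofiber of $N_1\to N_2$ is an extension of $N_1[1]$ by $N_2$.

Finally $R^0\in\mathcal T$: the composite $K\otimes R^0\to R^0\to R^0\otimes R^0$ is null, being $R^0$ tensored with $K\to R\to R^0$, and the second map is split by multiplication, so $\varepsilon\otimes R^0$ is null. Thus $\langle R^0\rangle\subset\mathcal T$, and if $R\in\langle R^0\rangle$ then $\varepsilon^{\otimes n}=0$ for some $n$.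

(⇐) We have $\mathrm{cofib}(\varepsilon^{\otimes n})\in\langle R^0\rangle$ by induction on $n$; for $n=0$ it is $0$. Since $\varepsilon^{\otimes n}=\varepsilon^{\otimes(n-1)}\circ(1_{K^{\otimes(n-1)}}\otimes\varepsilon)$, the cofiber of $\varepsilon^{\otimes n}$ is an extension of $\mathrm{cofib}(\varepsilon^{\otimes(n-1)})$ by $K^{\otimes(n-1)}\otimes R^0$. If $\varepsilon^{\otimes n}=0$, then $\mathrm{cofib}(\varepsilon^{\otimes n})\simeq R\oplus K^{\otimes n}[1]$, so $R\in\langle R^0\rangle$. $\square$

**Example.** $\varepsilon$ itself is null iff $R\to R^0$ has a linear retraction. For $\mathbb Z\to\mathbb Z[\tfrac12]\times\mathbb Z[\tfrac13]$ we have $\varepsilon\ne0$. But $\varepsilon\otimes\mathbb Z[\frac12]$, $\varepsilon\otimes\mathbb Z[\frac13]$ and $\varepsilon\otimes\mathbb Z[\frac16]$ are null, and $\mathbb Z[\frac16][-1]\to\mathbb Z\to\mathbb Z[\frac12]\oplus\mathbb Z[\frac13]$ is a fiber sequence. The extension step with $a=b=1$ gives $\varepsilon^{\otimes2}=0$.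

The next lemma computes mapping spaces into a descent datum. We use it for linear categories and again for objects of one linear category.

**Lemma 4.2.** Let $p:\mathcal E\to\mathcal B$ be both a cocartesian and a cartesian fibration, and $\beta:\Delta^{\triangleleft}\to\mathcal B$ a functor, with (initial) cone point $*$. Let $G:\mathcal E_{\beta(*)}\to\varprojlim_\Delta\mathcal E_{\beta(n)}$ be given by cocartesian transport. For $S=(S_n)\in\varprojlim_\Delta\mathcal E_{\beta(n)}$ let $S_n^\flat\in\mathcal E_{\beta(*)}$ be the cartesian transport of $S_n$ along $\beta(*)\to\beta(n)$. Then $n\mapsto S_n^\flat$ is a functor on $\Delta$, and for $D\in\mathcal E_{\beta(*)}$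
$$\mathrm{Map}(GD,S)\simeq\varprojlim_n\mathrm{Map}_{\mathcal E_{\beta(*)}}(D,S_n^\flat)\tag{2}$$
naturally. For $S=GD'$, the composite $\mathrm{Map}(D,D')\xrightarrow{G}\mathrm{Map}(GD,GD')\simeq\varprojlim_n\mathrm{Map}(D,(GD')_n^\flat)$ is composition with the units $D'\to(GD')_n^\flat$.

*Proof.* The functor $\mathrm{Fun}(\Delta,\mathcal E)\to\mathrm{Fun}(\Delta,\mathcal B)$ is a cocartesian and cartesian fibration whose (co)cartesian edges are the pointwise ones (HTT 3.1.2.1). The limit $\varprojlim_\Delta\mathcal E_{\beta(n)}$ is the full subcategory of its fiber over $\beta|_\Delta$ on the cocartesian sections. As $*$ is initial there is a morphism $t:\mathrm{const}_{\beta(*)}\to\beta|_\Delta$. The cocartesian lift of $\mathrm{const}_D$ along $t$ ends at $GD$. The cartesian lift of $t$ with target $S$ starts at an object $S^\flat_\bullet$ of the fiber over $\mathrm{const}_{\beta(*)}$, that is, of $\mathrm{Fun}(\Delta,\mathcal E_{\beta(*)})$. Both $\mathrm{Map}(GD,S)$ and $\mathrm{Map}(\mathrm{const}_D,S^\flat_\bullet)$ therefore agree with the space of maps $\mathrm{const}_D\to S$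 lying over $t$, and $\mathrm{Map}(\mathrm{const}_D,S^\flat_\bullet)=\varprojlim_n\mathrm{Map}(D,S_n^\flat)$. The last claim holds because the cocartesian edge $\mathrm{const}_{D'}\to GD'$ factors as $\mathrm{const}_{D'}\to(GD')^\flat_\bullet\to GD'$ with first map the unit. $\square$

There are two applications.

* For $R\mapsto\mathrm{LinCat}_R^{\mathrm{PSt}}$ and the coaugmented Čech nerve, $G=\Phi_f$ and $(-)^\flat$ is restriction of scalars.
* For fixed $\mathcal D\in\mathrm{LinCat}_R^{\mathrm{PSt}}$ and $n\mapsto\mathrm{Mod}_{R^n}(\mathcal D)$, $*\mapsto\mathcal D$, the functor $G$ is $X\mapsto(R^n\otimes X)_n$ and $(-)^\flat$ is given by the forgetful functors.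

## 5. Full faithfulness of $\Phi_f$ forces $X\simeq\varprojlim R^n\otimes X$

This section proves (c)⇒(e) for any $f$ in $\mathrm{CAlg}^{\mathrm{cn}}$. The point is that the objects and the arrows of a linear category $\mathcal D$ can be read off from maps *into* $\mathcal D$ in $\mathrm{LinCat}_R^{\mathrm{PSt}}$.

Let $\Phi_f$ be fully faithful, $\mathcal D\in\mathrm{LinCat}_R^{\mathrm{St}}$ and $\mathcal D_n=\mathrm{Mod}_{R^n}(\mathcal D)$.

**Step 1: $\mathcal D\simeq\varprojlim_n\mathcal D_n$.** For $J\in\{\Delta^0,\Delta^1\}$ let $\mathcal C_J=\mathrm{Fun}(J^{op},\mathrm{Mod}_R^{\mathrm{cn}})=\mathrm{Mod}_R^{\mathrm{cn}}\otimes\mathcal P(J)$, where $\mathcal P(J)$ denotes presheaves of spaces. It lies in $\mathrm{LinCat}_R^{\mathrm{PSt}}$, since the axioms of Definition 1.1 are checked pointwise. For all $\mathcal E\in\mathrm{LinCat}_R^{\mathrm{PSt}}$,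
$$\mathrm{Map}_{\mathrm{LinCat}_R^{\mathrm{PSt}}}(\mathcal C_J,\mathcal E)=\mathrm{Map}_{\mathrm{Pr}^L}(\mathcal P(J),\mathcal E)=\mathrm{Fun}(J,\mathcal E)^{\simeq}.$$
By full faithfulness and the first application of Lemma 4.2, with $S=\Phi_f\mathcal D$ and $S_n^\flat=\mathcal D_n$ regarded as $R$-linear,
$$\mathrm{Fun}(J,\mathcal D)^{\simeq}=\mathrm{Map}(\mathcal C_J,\mathcal D)\to\varprojlim_n\mathrm{Map}(\mathcal C_J,\mathcal D_n)=\varprojlim_n\mathrm{Fun}(J,\mathcal D_n)^{\simeq}=\mathrm{Fun}(J,\varprojlim_n\mathcal D_n)^{\simeq}$$
is an equivalence, and it is induced by the functor $\mathcal D\to\varprojlim_n\mathcal D_n$ (limit in $\infty$-categories). A functor inducing equivalences on $(-)^{\simeq}$ and on $\mathrm{Fun}(\Delta^1,-)^{\simeq}$ is an equivalence. So $\mathcal D\simeq\varprojlim_n\mathcal D_n$.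

**Step 2: objects.** Apply Lemma 4.2 to $n\mapsto\mathcal D_n$. Since $G:\mathcal D\to\varprojlim_n\mathcal D_n$ is fully faithful by Step 1, for all $X,Y\in\mathcal D$ the map
$$\mathrm{Map}_{\mathcal D}(Y,X)\to\varprojlim_n\mathrm{Map}_{\mathcal D}(Y,R^n\otimes X)=\mathrm{Map}_{\mathcal D}(Y,\varprojlim_nR^n\otimes X)$$
induced by the units $X\to R^n\otimes X$ is an equivalence. By Yoneda, $X\simeq\varprojlim_nR^n\otimes X$. This is (e). $\square$

## 6. The universal test category for $X\simeq\varprojlim R^n\otimes X$

This section proves (e)⇒(a) for any $f$ in $\mathrm{CAlg}^{\mathrm{cn}}$. We construct one $\mathcal D$, one object $X$ and one map $y$ into $X$ that factors through $\mathrm{fib}(X\to\varprojlim_\Delta R^n\otimes X)$, as freely as possible. Then we compute that $y=0$ only if $f$ is descendable.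

Let $C^\bullet:\Delta\to\mathrm{Mod}_R$, $C^n=\mathrm{fib}(R\to R^n)$, with $\varepsilon_n:C^n\to R$.

**Step 1: constructing $\mathcal D$.** For a small $\infty$-category $J$ let $\mathcal P_R(J)=\mathrm{Fun}(J^{op},\mathrm{Mod}_R)\simeq\mathrm{Mod}_R\otimes\mathcal P(J)$. It is the free $R$-linear stable $\infty$-category on $J$: $\mathrm{Fun}_R^L(\mathcal P_R(J),\mathcal E)\simeq\mathrm{Fun}(J,\mathcal E)$, and it has generators $h_j$ with $\mathrm{Map}(h_j,F)=\Omega^\infty F(j)$. For instance $\mathcal P_R(\Delta^0)=\mathrm{Mod}_R$ with $h_0=R$. Let $\alpha:\Delta\to\Delta^{\triangleleft}$ be the inclusion, with cone point $*$. Form the pushout in $\mathrm{LinCat}_R^{\mathrm{St}}$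
$$\mathcal D=\mathcal P_R(\Delta^{\triangleleft})\amalg_{\mathcal P_R(\Delta)}\mathrm{Mod}_R\tag{3}$$
along $\alpha_!$ (with $h_n\mapsto h_{\alpha(n)}$) and the functor $c_!:\mathcal P_R(\Delta)\to\mathrm{Mod}_R$ with $h_n\mapsto C^n$. Let $i_1:\mathcal P_R(\Delta^{\triangleleft})\to\mathcal D$ and $i_2:\mathrm{Mod}_R\to\mathcal D$ be the canonical functors. In words, $\mathcal D$ has a free object $i_2(R)$ and a free object $i_1(h_*)$ that is the vertex of a cone over $n\mapsto C^n\otimes i_2(R)$.

The right adjoints of $\alpha_!$ and $c_!$ are $\alpha^*$ and $A\mapsto\underline{\mathrm{Hom}}_R(C^\bullet,A)$. Colimits in $\mathrm{Mod}_{\mathrm{Mod}_R}(\mathrm{Pr}^L)$ are computed in $\mathrm{Pr}^L$ (HA 4.2.3.5), hence as limits of the right adjoints (HTT 5.5.3.18). So an object of $\mathcal D$ is a triple $(F,A,\theta)$ with $F:(\Delta^{\triangleleft})^{op}\to\mathrm{Mod}_R$, $A\in\mathrm{Mod}_R$ and $\theta:\alpha^*F\simeq\underline{\mathrm{Hom}}_R(C^\bullet,A)$. The right adjoints $i_1^R$ and $i_2^R$ are the projections to $F$ and to $A$. Mapping spaces in a limit of $\infty$-categories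 are limits of mapping spaces, so
$$\mathrm{Map}_{\mathcal D}((F',A',\theta'),(F,A,\theta))=\mathrm{Map}(A',A)\times_{\mathrm{Map}(\alpha^*F',\alpha^*F)}\mathrm{Map}(F',F).\tag{4}$$

**Step 2: the map $y$, and why (e) kills it.** Put $X=i_2(R)$ and $Y=i_1(h_*)$. By linearity $i_2(N)=N\otimes X$. The functor $j\mapsto i_1(h_j)$ on $\Delta^{\triangleleft}$ restricts on $\Delta$ to $n\mapsto i_1\alpha_!h_n\simeq i_2c_!h_n=C^n\otimes X$. So it is a cone with vertex $Y$, and gives a map
$$Y\to\varprojlim_\Delta(C^n\otimes X)=\mathrm{fib}\bigl(X\to\varprojlim_\Delta R^n\otimes X\bigr).$$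
The equality uses $C^n\otimes X=\mathrm{fib}(X\to R^n\otimes X)$ and $\varprojlim_\Delta X=X$ (F5). Let $y:Y\to C^n\otimes X\xrightarrow{\varepsilon_n\otimes X}X$ be the composite to $X$, the same for every $n$. It factors through this fiber. Hence *if (e) holds, then $y=0$*.

**Step 3: a model of $X$.** We need $\mathrm{Map}_{\mathcal D}(Y,X)$, so we describe $X$ as a triple. Let $F_R$ be the colimit diagram on $(\Delta^{\triangleleft})^{op}=(\Delta^{op})^{\triangleright}$ extending $\underline{\mathrm{Hom}}_R(C^\bullet,R)$, and put $\tilde X=(F_R,R,\mathrm{id})$. Since $F_R$ is the left Kan extension of its restriction, $\mathrm{Map}(F_R,F)\to\mathrm{Map}(\alpha^*F_R,\alpha^*F)$ is an equivalence, so (4) gives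
$$\mathrm{Map}_{\mathcal D}(\tilde X,(F,A,\theta))\simeq\mathrm{Map}(R,A)=\mathrm{Map}(R,i_2^R(F,A,\theta)).$$
Thus the map $X=i_2(R)\to\tilde X$ adjoint to $\mathrm{id}:R\to R=i_2^R\tilde X$ is an equivalence. We identify $X$ with $\tilde X$. Then $i_1^RX=F_R$, $i_2^RX=R$, and the unit $R\to i_2^Ri_2R=R$ is the identity. Hence
$$\pi_0\mathrm{Map}_{\mathcal D}(Y,X)=\pi_0\mathrm{Map}(h_*,F_R)=\pi_0F_R(*)=\pi_0T,\qquad T=\varinjlim_{\Delta^{op}}\underline{\mathrm{Hom}}_R(C^n,R).$$

**Step 4: $y$ is the image of $1$.** The map $i_2(\varepsilon_n):i_2C^n\to i_2R=X$ is adjoint to $\varepsilon_n:C^n\to R=i_2^RX$, by the statement on the unit. The identification of $\mathrm{Map}(i_1\alpha_!h_n,X)=\mathrm{Map}(h_n,\alpha^*i_1^RX)$ with $\mathrm{Map}(i_2c_!h_n,X)=\mathrm{Map}(h_n,\underline{\mathrm{Hom}}_R(C^\bullet,i_2^RX))$ is given by the component $\theta$ of $X=\tilde X$, which is the identity. So $\varepsilon_n\otimes X$ is the element $\varepsilon_n\in\pi_0F_R(n)=\pi_0\underline{\mathrm{Hom}}_R(C^n,R)$. Precomposition with $h_*\to h_n$ is the structure map $F_R(n)\to F_R(*)$. Therefore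 $y$ is the image of $\varepsilon_n$ in $\pi_0T$.

The fiber sequences $C^n\to R\to R^n$ give fiber sequences $\underline{\mathrm{Hom}}_R(R^n,R)\to R\to\underline{\mathrm{Hom}}_R(C^n,R)$, natural in $n$, in which $1\in\pi_0R$ (the identity of $R$) maps to $\varepsilon_n$. Passing to the colimit over $\Delta^{op}$,
$$T=\mathrm{cofib}\Bigl(\varinjlim_{\Delta^{op}}\underline{\mathrm{Hom}}_R(R^n,R)\to R\Bigr),\qquad y=\text{image of }1.\tag{5}$$

**Step 5: $y=0$ implies descendable.** Suppose $y=0$. By (5), $1\in\pi_0R$ lifts to $\pi_0\varinjlim_{\Delta^{op}}\underline{\mathrm{Hom}}_R(R^n,R)$. We reduce to a finite stage. By (F5) this colimit is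
$$\varinjlim_{\Delta_s^{op}}=\varinjlim_m\varinjlim_{\Delta_{s,\le m}^{op}},$$
where $\Delta_{s,\le m}$ is the full subcategory of $\Delta_s$ on $[0],\dots,[m]$. Its nerve is a finite simplicial set: hom-sets are finite, and a nondegenerate simplex is a chain of non-identity maps, along which the dimension strictly increases, so it has length $\le m$. Let $L_m=\varprojlim_{\Delta_{s,\le m}}R^n$. This is a finite limit of objects $R^n\in\langle R^0\rangle$, so $L_m\in\langle R^0\rangle$. By exactness $\varinjlim_{\Delta_{s,\le m}^{op}}\underline{\mathrm{Hom}}_R(R^n,R)=\underline{\mathrm{Hom}}_R(L_m,R)$, and its canonical map to $R$ is restriction along $R\to L_m$. As $\pi_0$ commutes with filtered colimits, for some $m$ there is $r:L_m\to R$ with $R\to L_m\xrightarrow{r}R$ homotopic to the identity. So $R$ is a retract of $L_m\in\langle R^0\rangle$, and $f$ is descendable. This proves (e)⇒(a). $\square$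

## 7. Almost disjoint families and sums of eventually constant functions

By Sections 5 and 6 and Lemma 4.1, Theorem A follows once we have a faithfully flat map with $\varepsilon^{\otimes n}\neq0$ for all $n$. Here is how to detect $\varepsilon^{\otimes n}\ne0$. If an $R$-module $I$ has maps $X_1,\dots,X_n:I\to I[1]$ that each become null in $R^0\otimes I[1]$, then each factors through $\varepsilon\otimes 1_I:K\otimes I[1]\to I[1]$. We will see that then $X_n\cdots X_1$ factors through $\varepsilon^{\otimes n}\otimes1_I$. So we want classes in $\mathrm{Ext}^1$ that die on $R^0$ and whose product does not vanish. The product will be represented by a function on a product of $2n$ sets, and it vanishes exactly when that function is a sum of functions that are tame in one variable each. This section supplies a function that is not such a sum.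

Fix sets $A_i,B_i$ ($i\ge1$) with $|A_i|=\aleph_{2i-2}$ and $|B_i|=\aleph_{2i-1}$.

**Definition 7.1.** Let $\kappa$ be an infinite cardinal and $|A|=\kappa$. A family of subsets of $A$ of size $\kappa$ is *almost disjoint* if any two different members meet in a set of size $<\kappa$.

**Example.** For $A=\mathbb N$: the sets of powers of $2$ and of powers of $3$ meet only in $1$. A partition of $\mathbb N$ into infinitely many infinite sets is a countable almost disjoint family.

**Lemma 7.2.** Let $\kappa=|A_i|$. There is an almost disjoint family $(w_b)_{b\in B_i}$ of subsets of $A_i$: $|w_b|=\kappa$ and $|w_b\cap w_{b'}|<\kappa$ for $b\ne b'$.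

*Proof.* $\kappa=\aleph_{2i-2}$ is regular. By Zorn take a maximal almost disjoint family containing a partition of $A_i$ into $\kappa$ sets of size $\kappa$. Suppose it had size $\kappa$; enumerate it as $(w_\alpha)_{\alpha<\kappa}$. By regularity $w_\alpha\cap\bigcup_{\beta<\alpha}w_\beta$, a union of fewer than $\kappa$ sets of size $<\kappa$, has size $<\kappa$. So we can pick $x_\alpha\in w_\alpha\setminus\bigcup_{\beta<\alpha}w_\beta$. The $x_\alpha$ are distinct, since $x_\beta\in w_\beta\not\ni x_\alpha$ for $\beta<\alpha$. The set $\{x_\alpha\}$ has size $\kappa$ and meets each $w_\beta$ in a subset of $\{x_\alpha:\alpha\le\beta\}$, of size $<\kappa$. So it is not in the family and could be added to it, contradicting maximality. Hence the family has size $\ge\kappa^+=|B_i|$. $\square$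

Put $g_i:A_i\times B_i\to k$, $g_i(a,b)=1$ iff $a\in w_b$. Let $N_m=\prod_{i\le m}(A_i\times B_i)$ and $G_m:N_m\to k$, $G_m=\prod_{i\le m}g_i(a_i,b_i)$.

**Definition 7.3.** A function on $N_m$ is *eventually constant in a coordinate $c$* if for every fixed value of the other coordinates it is constant off a finite set as a function of $c$.

**Example: countable sets are too small.** Let $A=\{a_0,a_1,\dots\}$ and $B=\{b_0,b_1,\dots\}$ be countable and $g:A\times B\to k$ any function. Put $u(a_r,b_s)=g(a_r,b_s)$ if $r\le s$ and $0$ otherwise, and $v=g-u$. For fixed $b_s$, $u$ vanishes for $r>s$; for fixed $a_r$, $v$ vanishes for $s\ge r$. So $g=u+v$ with $u$ eventually constant in $a$ and $v$ eventually constant in $b$. The gap between $|A_i|$ and $|B_i|$ rules this out.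

**Lemma 7.4.** $G_m$ is not a sum $\sum_cf_c$, over the $2m$ coordinates $c$, with $f_c$ eventually constant in $c$.

*Proof.* Induction on $m$. For $m=0$ the claim is $1\neq0$ (empty sum) on a point. Let $m\ge1$ and write $\Pi=N_{m-1}$, $A=A_m$, $B=B_m$, $g=g_m$, $\kappa=|A|$. Then $|B|=\kappa^+$ and $|\Pi|<\kappa$: $\Pi$ is a point if $m=1$, and $|\Pi|=\aleph_{2m-3}$ if $m\ge2$. Suppose
$$G_{m-1}(p)\,g(a,b)=\sum_cf_c(p,a,b)+u(p,a,b)+v(p,a,b),\tag{6}$$
with $c$ ranging over the coordinates of $\Pi$, $u$ eventually constant in $a$ and $v$ eventually constant in $b$. We choose a rectangle on which $u$ and $v$ cancel but $g$ does not.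

*Choice of columns.* For each $(p,a)$ the function $v(p,a,\cdot)$ is constant off a finite subset of $B$. There are at most $\kappa$ pairs $(p,a)$, so the union of these subsets has size $\le\kappa<|B|$. Choose distinct $b,b',b''$ outside this union. Then $v(p,a,b)=v(p,a,b')$ for all $p,a$.

*Choice of rows.* For each $p$, both $u(p,\cdot,b)$ and $u(p,\cdot,b')$ are constant off a finite set. The union $Z$ of these finite sets over $p\in\Pi$ has $|Z|<\kappa$: it is finite if $m=1$, and of size at most $|\Pi|<\kappa$ if $m\geq2$. Choose
$$a\in w_b\setminus(w_{b'}\cup Z),\qquad a'\in w_{b''}\setminus(w_b\cup w_{b'}\cup Z).$$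
Both sets have size $\kappa$, by almost disjointness and $|Z|<\kappa$.

*Summation.* Sum (6) over the four points $\{a,a'\}\times\{b,b'\}$. Since $a,a'\notin Z$, $u(p,a,b)=u(p,a',b)$ and likewise for $b'$, so the $u$ terms cancel; the $v$ terms cancel by the choice of $b,b'$. The function $g$ contributes
$$g(a,b)+g(a,b')+g(a',b)+g(a',b')=1+0+0+0=1.$$
So $G_{m-1}(p)=\sum_cf'_c(p)$, where $f'_c$, a sum of four sections of $f_c$, is eventually constant in $c$. This contradicts the induction hypothesis. $\square$

## 8. Double covers and a nonzero $n$-fold product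

**Lemma 8.1.** An injective homomorphism $A\to A'$ of Boolean rings is faithfully flat.

*Proof.* Finitely generated ideals of $A$ are generated by an idempotent, because $(a,b)=(a+b+ab)$. So $A/J$ is projective for every finitely generated ideal $J$, and all $A$-modules are flat. If $\mathfrak mA'=A'$ for a maximal ideal $\mathfrak m$, then $1=es$ with $e\in\mathfrak m$ idempotent and $s\in A'$. So $1-e=(1-e)es=0$ in $A'$, hence in $A$ by injectivity, and $1=e\in\mathfrak m$, a contradiction. $\square$

**Construction 8.2 (double covers).** Fix $n\ge1$. For $i\le n$ let $A_i^+,B_i^+$ be the one-point compactifications of the discrete sets $A_i,B_i$, and set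
$$S_i=A_i^+\times B_i^+,\quad V_i=A_i\times B_i^+,\quad W_i=A_i^+\times B_i,\quad U_i=V_i\cup W_i=S_i\setminus\{(\infty,\infty)\}.$$
Then $V_i\cap W_i=A_i\times B_i$ is discrete and open. We want a space over $S_i$ on which the function $g_i$ on $V_i\cap W_i$ becomes a difference of a function on $V_i$ and a function on $W_i$. Let $p_i:E_i\to U_i$ be the double cover obtained by gluing $V_i\times k$ and $W_i\times k$ along $A_i\times B_i$ via $(u,t)_V\sim(u,t+g_i(u))_W$. The gluing map is a homeomorphism of open subsets, since $A_i\times B_i$ is discrete.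

* $E_i$ is Hausdorff. Points over distinct points of $U_i$ are separated by preimages of open sets of $U_i$. Two points over the same point lie in one of the open Hausdorff charts $V_i\times k$, $W_i\times k$.
* $E_i$ is locally compact with a basis of compact open sets, because the charts have these properties.
* $p_i$ is proper. A compact subset of $U_i$ is covered by finitely many compact opens $O$, each inside $V_i$ or $W_i$, and $p_i^{-1}(O)\cong O\times k$ is compact; the preimage of the compact subset is closed in the union of these.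

Let $T_i=E_i\cup\{\infty\}$ be the one-point compactification. Each compact subset of $E_i$ lies in a compact open one, so $T_i$ has a basis of clopen sets and is a Stone space. As $p_i$ is proper and $S_i$ is the one-point compactification of $U_i$, $p_i$ extends to a continuous surjection $q_i:T_i\to S_i$ with $\infty\mapsto(\infty,\infty)$.

Let $S=\prod_{i\le n}S_i$, $T=\prod_{i\le n}T_i$, and
$$R_{(n)}=C(S)=\bigotimes_kC(S_i),\qquad R_{(n)}^0=C(T)=\bigotimes_kC(T_i).$$
Here we use $C(Q_1\times Q_2)=C(Q_1)\otimes_kC(Q_2)$ for Stone spaces. A continuous function to $k$ on the product is a sum of indicators of clopen boxes, so the map from the tensor product is onto. An element of the tensor product can be written $\sum_j1_{P_j}\otimes h_j$ with the $P_j$ disjoint, clopen and nonempty, and the corresponding function vanishes only if all $h_j=0$. The map $R_{(n)}\to R_{(n)}^0$ is injective since $T\to S$ is onto, so by Lemma 8.1 it is faithfully flat.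

**Proposition 8.3.** For $R_{(n)}\to R_{(n)}^0$ the map $\varepsilon^{\otimes n}:K^{\otimes n}\to R_{(n)}$ is not null.

*Proof.* Write $R=R_{(n)}$ and $R^0=R_{(n)}^0$.

**Step 1: ideals of open sets.** This gives us projective modules with computable duals. For $O\subset S$ open let $C_c(O)\subset C(S)$ be the ideal of functions whose (clopen, hence compact) support is contained in $O$; similarly for the $S_i$.

* If $O=\coprod_\lambda O_\lambda$ with $O_\lambda$ clopen in $S$, a compact subset of $O$ meets only finitely many $O_\lambda$. So $C_c(O)=\bigoplus_\lambda R\,1_{O_\lambda}$ is projective, and $\mathrm{Hom}_R(C_c(O),R)=\prod_\lambda C(O_\lambda)=C(O)$, all continuous functions $O\to k$, acting by multiplication. For $O'\subset O$ of the same kind, restricting homomorphisms along $C_c(O')\subset C_c(O)$ corresponds to restricting functions.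
* $C_c(O_1)\otimes_kC_c(O_2)=C_c(O_1\times O_2)$ for $O_1,O_2$ open in Stone spaces. Indeed $C_c(O)=\varinjlim_QC(Q)$ over compact open $Q\subset O$. The products $Q_1\times Q_2$ are cofinal among compact opens of $O_1\times O_2$, because the projections of a compact set are compact and each lies in a compact open set. And $C(Q_1)\otimes_kC(Q_2)=C(Q_1\times Q_2)$.

**Step 2: a projective resolution.** Let $I_i=C_c(U_i)$ and $D_i=C_c(V_i\cap W_i)$. The sequence
$$0\to D_i\to C_c(V_i)\oplus C_c(W_i)\to I_i\to0,\qquad h\mapsto(h,h),\quad(h,h')\mapsto h+h',$$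
is exact. Surjectivity holds because a compact open subset of $V_i\cup W_i$ is a finite disjoint union of compact opens each contained in $V_i$ or in $W_i$. In the middle, $h+h'=0$ means $h=h'$, with support in $V_i\cap W_i$. Injectivity on the left is clear. The sets $V_i=\coprod_a\{a\}\times B_i^+$, $W_i=\coprod_bA_i^+\times\{b\}$ and $V_i\cap W_i$ (a union of isolated points) are disjoint unions of clopens of $S_i$. So $P_i=[D_i\to C_c(V_i)\oplus C_c(W_i)]$, in degrees $1,0$, is a projective resolution of $I_i$ over $C(S_i)$. By Künneth over $k$, $P=\bigotimes_kP_i$ is a projective $R$-resolution of $I=\bigotimes_kI_i=C_c(\prod_iU_i)$.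

**Step 3: the classes $X_i$.** Multiplication by $g_i$, as a map $D_i\to D_i\subset I_i$, is a chain map $P_i\to I_i[1]$, since $D_i$ sits in the top degree of $P_i$. It defines $x_i:I_i\to I_i[1]$ in $D(C(S_i))$. Let $X_i=\mathrm{id}\otimes\cdots\otimes x_i\otimes\cdots\otimes\mathrm{id}:I\to I[1]$ in $D(R)$, with tensor products over $k$.

**Step 4: $X_i$ dies in $R^0\otimes_RI[1]$.** Here the double cover enters. By flatness $C(T_i)\otimes_{C(S_i)}I_i=I_iC(T_i)=:I_i'$. Let $\tau_V:p_i^{-1}(V_i)=V_i\times k\to k$ and $\tau_W:p_i^{-1}(W_i)=W_i\times k\to k$ be the projections. On the overlap $\tau_W=\tau_V+g_i\circ p_i$, by the gluing rule. Define a $C(S_i)$-linear map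
$$C_c(V_i)\oplus C_c(W_i)\to I_i',\qquad(h,h')\mapsto(h\circ q_i)\tau_V+(h'\circ q_i)\tau_W,$$
each term extended by $0$. The terms are continuous on $T_i$, because $h\circ q_i$ has compact open support contained in $p_i^{-1}(V_i)$. They lie in $I_iC(T_i)$, because $(h\circ q_i)\tau_V$ is a multiple of the image of $h\in I_i$: it equals $(h\circ q_i)\cdot(h\circ q_i)\tau_V$. The same holds for $h'$. On the image $(h,h)$ of $h\in D_i$ the map gives $(h\circ q_i)(\tau_V+\tau_W)=(hg_i)\circ q_i$. So $D_i\xrightarrow{g_i}I_i\to I_i'$ extends over $P_{i,0}$, which says that $I_i\xrightarrow{x_i}I_i[1]\to I_i'[1]$ is null.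

Tensor over $k$ with the other $I_j$. We see that $I\xrightarrow{X_i}I[1]\to R'\otimes_RI[1]$ is null for $R'=C(T_i)\otimes_{C(S_i)}R$. As $R\to R^0$ factors through $R'$, the composite $I\xrightarrow{X_i}I[1]\to R^0\otimes_RI[1]$ is null.

**Step 5: the product factors through $\varepsilon^{\otimes n}$.** From the fiber sequence $K\otimes I\to I\to R^0\otimes I$ and Step 4, $X_i=(\varepsilon\otimes1_I)\circ Y_i$ with $Y_i:I\to K\otimes I[1]$. Inductively $X_j\cdots X_1=(\varepsilon^{\otimes j}\otimes1_I)\circ Z_j$ with $Z_j:I\to K^{\otimes j}\otimes I[j]$. For $j=1$ take $Z_1=Y_1$. Omitting shifts, the induction step is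
$$X_{j+1}(\varepsilon^{\otimes j}\otimes1)Z_j=(\varepsilon^{\otimes j}\otimes1)(1_{K^{\otimes j}}\otimes X_{j+1})Z_j=(\varepsilon^{\otimes j}\otimes1)(1\otimes\varepsilon\otimes1)(1\otimes Y_{j+1})Z_j,$$
so that $Z_{j+1}=(1\otimes Y_{j+1})Z_j$. Hence if $\varepsilon^{\otimes n}=0$, then $X_n\cdots X_1=0$.

**Step 6: $X_n\cdots X_1\ne0$.** The composite equals $x_1\otimes\cdots\otimes x_n$ (signs are irrelevant in characteristic $2$). It is represented by the chain map $P\to I[n]$ given on $P_n=\bigotimes D_i=C_c(N_n)$ by multiplication by $G_n=\prod g_i$. Compose with $I\subset R$. Since $P$ ends in degree $n$, we get the class of $G_n\in C(N_n)=\mathrm{Hom}_R(P_n,R)$ in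
$$\mathrm{Ext}_R^n(I,R)=\mathrm{coker}\bigl(\mathrm{Hom}_R(P_{n-1},R)\to\mathrm{Hom}_R(P_n,R)\bigr).$$
Here $P_{n-1}=\bigoplus_{i\le n}\bigl(C_c(O_i^V)\oplus C_c(O_i^W)\bigr)$, where $O_i^V$ and $O_i^W$ are obtained from $N_n=\prod_j(A_j\times B_j)$ by replacing the factor $A_i\times B_i$ by $V_i$, respectively $W_i$. These are disjoint unions of clopens of $S$, and the differential $C_c(N_n)\to P_{n-1}$ has all components equal to the inclusions. So by Step 1 the image of $\mathrm{Hom}_R(P_{n-1},R)$ consists of the sums of restrictions to $N_n$ of continuous functions on the $O_i^V$ and $O_i^W$. A continuous function on $O_i^V$ restricts, for fixed values of the coordinates other than $b_i$, to a continuous function on $B_i^+$, so its restriction to $N_n$ is eventually constant in $b_i$. Likewise a continuous function on $O_i^W$ restricts to a function eventually constant in $a_i$. By Lemma 7.4, $G_n$ is not in the image. So $X_n\cdots X_1\ne0$, and by Step 5 $\varepsilon^{\otimes n}\ne0$. $\square$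

## 9. A Boolean ring of cardinality $\aleph_\omega$, and Theorem A

No single $R_{(n)}\to R_{(n)}^0$ gives a counterexample: both rings have cardinality $\aleph_{2n-1}$, as computed below, so the proof of Theorem C will show $\varepsilon^{\otimes(2n+1)}=0$ for this map. We must use all $n$ at once.

Let $R\subset\prod_{n\ge1}R_{(n)}$ consist of the sequences $(r_n)$ for which some $c\in\mathbb F_2$ has $r_n=c$ for almost all $n$. Define $R^0\subset\prod_nR_{(n)}^0$ in the same way. These are Boolean rings, and $R\to R^0$ is injective, hence faithfully flat (Lemma 8.1).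

**Step 1: cardinality.** $C(A_i^+)$ and $C(B_i^+)$ are the rings of finite or cofinite subsets, so $|C(S_i)|=|B_i|$. For $\varphi\in C(T_i)$, the function $\varphi-\varphi(\infty)$ has compact open support in $E_i$, which is a finite disjoint union of compact opens lying in the charts. So $C(T_i)$ is spanned by $1$, $C_c(p_i^{-1}V_i)=C_c(V_i)\otimes_kC(k)$ and $C_c(p_i^{-1}W_i)=C_c(W_i)\otimes_kC(k)$, where $C(k)$ is the ring of functions on the two-point set $k$. Hence $|C(T_i)|=|B_i|$, and $|R_{(n)}|=|R_{(n)}^0|=\aleph_{2n-1}$. Since $R=k+\bigoplus_nR_{(n)}$ and $R^0=k+\bigoplus_nR_{(n)}^0$, we get $|R|=|R^0|=\sup_n\aleph_{2n-1}=\aleph_\omega$.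

**Step 2: $R\to R^0$ is not descendable.** Let $e_n\in R$ be the idempotent with entry $1$ in place $n$ and $0$ elsewhere. The projection $R\to R_{(n)}$ is the localization at $e_n$, and $R_{(n)}\otimes_RR^0=e_nR^0=R_{(n)}^0$. So the base change of $\varepsilon^{\otimes n}$ for $R\to R^0$ along $R\to R_{(n)}$ is $\varepsilon^{\otimes n}$ for $R_{(n)}\to R_{(n)}^0$, which is nonzero by Proposition 8.3. Hence $\varepsilon^{\otimes n}\ne0$ for all $n\ge1$, and $\varepsilon^{\otimes0}=\mathrm{id}_R\ne0$. By Lemma 4.1, $R\to R^0$ is not descendable.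

**Step 3: proof of Theorem A.** By Section 6, (e) fails for $f:R\to R^0$. By Section 5, $\Phi_f$ is not fully faithful. So $\Phi_f$ is not an equivalence, although $f$ is faithfully flat, and fpqc descent fails. $\blacksquare$

## 10. Effectivity of descent data, and descendability as the exact condition (Theorem B)

Let $f$ be faithfully flat.

**Step 1: $\Phi_f$ has a right adjoint.** The candidate sends a descent datum to its limit; we must see that this limit is Grothendieck prestable. Let $\mathcal C_\bullet\in\varprojlim_\Delta\mathrm{LinCat}_{R^\bullet}^{\mathrm{PSt}}$. For injective $[m]\to[n]$ the map $R^m\to R^n$ is flat, since it is the inclusion of $R^m$ into $R^m\otimes_R(R^0)^{\otimes(n-m)}$. So $R^n$ is a filtered colimit of finite free $R^m$-modules (HA 7.2.2.15). Hence $M\mapsto R^n\otimes_{R^m}M$ is a filtered colimit of functors $M\mapsto M^r$ on $\mathcal C_m$, and is therefore left exact. So is $\mathcal C_m\to\mathrm{Mod}_{R^n}(\mathcal C_m)\simeq\mathcal C_n$, because the forgetful functor to $\mathcal C_m$ is conservative and preserves limits.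

Let $\mathcal C=\varprojlim_{\Delta_s}\mathcal C_n$ in $\infty$-categories. It is presentable and is the limit in $\mathrm{Pr}^L$ (HTT 5.5.3.13). As the transition functors preserve colimits and finite limits, these are computed componentwise in $\mathcal C$. So the axioms of Definition 1.1 pass from the $\mathcal C_n$ to $\mathcal C$. Limits of modules are created in $\mathrm{Groth}_\infty$ (HA 4.2.3.3), so, with (F5), $\mathcal C=\varprojlim_{\Delta_s}\mathcal C_n=\varprojlim_\Delta\mathcal C_n$ in $\mathrm{LinCat}_R^{\mathrm{PSt}}$, where $\mathcal C_n$ is regarded as $R$-linear. Put $\Psi(\mathcal C_\bullet)=\mathcal C$. By Lemma 4.2,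
$$\mathrm{Map}(\Phi_f\mathcal D,\mathcal C_\bullet)\simeq\varprojlim_n\mathrm{Map}_{\mathrm{LinCat}_R^{\mathrm{PSt}}}(\mathcal D,\mathcal C_n)=\mathrm{Map}_{\mathrm{LinCat}_R^{\mathrm{PSt}}}(\mathcal D,\Psi\mathcal C_\bullet),$$
so $\Phi_f\dashv\Psi$.

**Step 2: the counit $\Phi_f\Psi\mathcal C_\bullet\to\mathcal C_\bullet$ is an equivalence.** All its components are base changes of the component at $[0]$, so it suffices to treat $a:\mathrm{Mod}_{R^0}(\mathcal C)\to\mathcal C_0$, the $R^0$-linear extension of the projection $\mathcal C\to\mathcal C_0$. The plan is to compare both sides of $a$ with $\varprojlim_n\mathcal C_{[0]\star[n]}$.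

*The equivalence $e$.* The inclusions $[n]\subset[0]\star[n]$ give a natural transformation $\mathcal C_\bullet\to\mathcal C_{[0]\star\bullet}$ of functors $\Delta\to\mathrm{LinCat}_R^{\mathrm{PSt}}$. The target lifts to $\mathrm{LinCat}_{R^0}^{\mathrm{PSt}}$ via $[0]\subset[0]\star[n]$. The adjoint transformation $\mathrm{Mod}_{R^0}(\mathcal C_n)\to\mathcal C_{[0]\star[n]}$ is an equivalence for each $n$, because $R^{[0]\star[n]}=R^0\otimes_RR^n$ and $\mathcal C_{[0]\star[n]}$ is the base change of $\mathcal C_n$ along $R^n\to R^{[0]\star[n]}$. The functor $\mathrm{Mod}_{R^0}(-)=\mathrm{Fun}^L_{\mathrm{Mod}_R^{\mathrm{cn}}}(\mathrm{Mod}_{R^0}^{\mathrm{cn}},-)$ commutes with limits, so we get an $R^0$-linear equivalence $e:\mathrm{Mod}_{R^0}(\mathcal C)\simeq\varprojlim_n\mathcal C_{[0]\star[n]}$.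

*The equivalence $b$.* The coaugmented cosimplicial $R^0$-linear $\infty$-category $\mathcal C_0\to\mathcal C_{[0]\star[\bullet]}$ is split: the functor $J\mapsto[0]\star J$ on $\Delta_+$ extends to all maps preserving the minimal element of $[0]\star J$, and such maps induce $R^0$-linear functors. By (F6), $b:\mathcal C_0\to\varprojlim_n\mathcal C_{[0]\star[n]}$ is an equivalence.

*Comparison: $b\circ a\simeq e$.* Both are $R^0$-linear functors out of the base change $\mathrm{Mod}_{R^0}(\mathcal C)$, so it is enough to compare their restrictions to $R$-linear functors on $\mathcal C$. The limit cone is a natural transformation $\lambda:\mathrm{const}_{\mathcal C}\to\mathcal C_\bullet$ of functors on $\Delta$. For functors $\sigma,\sigma':\Delta\to\Delta$ and a natural transformation $\sigma\to\sigma'$, naturality of $\lambda$ says that $\mathrm{const}_{\mathcal C}\xrightarrow{\lambda\sigma}\mathcal C_{\sigma(\bullet)}\to\mathcal C_{\sigma'(\bullet)}$ is $\lambda\sigma'$. Take $\sigma'=[0]\star-$. For $\sigma=\mathrm{const}_{[0]}$ and $[0]\subset[0]\star[n]$, the left side is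 the restriction of $b\circ a$. For $\sigma=\mathrm{id}$ and $[n]\subset[0]\star[n]$, it is the restriction of $e$. Both are therefore the limit cone restricted along $[0]\star-$.

So $a$ is an equivalence. Hence the counit is an equivalence, $\Psi$ is fully faithful and $\Phi_f$ is essentially surjective.

**Step 3: (d)⇒(b).** By the triangle identity and Step 2, $\Phi_f$ carries the unit $\mathcal D\to\Psi\Phi_f\mathcal D$ to an equivalence. In particular its base change to $R^0$, the component at $[0]$, is an equivalence, so under (d) the unit is an equivalence. Thus $\Phi_f$ and $\Psi$ are inverse equivalences.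

**Step 4: (b)⇒(c)⇒(e)⇒(a).** The first implication is trivial; the others are Sections 5 and 6.

**Step 5: (a)⇒(d) for stable categories.** Let $F:\mathcal E\to\mathcal E'$ be a morphism in $\mathrm{LinCat}_R^{\mathrm{St}}$ with $F_0=\mathrm{Mod}_{R^0}(F)$ an equivalence. We show that $F$ is an equivalence by checking the unit and counit of $F\dashv G$ first on objects coming from $R^0$-modules. Let $l,l'$ be the free functors and $u,u'$ the forgetful functors for $\mathcal E,\mathcal E'$. Then $l'F=F_0l$ and $Fu=u'F_0$, compatibly with the (co)units of $l\dashv u$ and $l'\dashv u'$. For $W\in\mathcal E$ and $Z\in\mathrm{Mod}_{R^0}(\mathcal E)$ the map $\mathrm{Map}(W,uZ)\to\mathrm{Map}(FW,FuZ)$ identifies with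
$$\mathrm{Map}(lW,Z)\xrightarrow{F_0}\mathrm{Map}(F_0lW,F_0Z)=\mathrm{Map}(l'FW,F_0Z)=\mathrm{Map}(FW,u'F_0Z).$$
Indeed, if $\varphi=u(\hat\varphi)\circ\eta_W$ with $\eta$ the unit of $l\dashv u$, then $F\varphi=u'F_0(\hat\varphi)\circ\eta'_{FW}$. This map is an equivalence because $F_0$ is. So the unit $uZ\to GFuZ$ is an equivalence. By the triangle identity the counit is an equivalence at $FuZ=u'F_0Z$, that is, at every object of the form $u'Z'$.

For fixed $X\in\mathcal E$ and $X'\in\mathcal E'$, consider the class of $N\in\mathrm{Mod}_R$ such that for every $N''\in\mathrm{Mod}_R$ the unit at $N\otimes N''\otimes X$ and the counit at $N\otimes N''\otimes X'$ are equivalences. It is a thick $\otimes$-ideal, since all functors are exact. It contains $R^0$, since $R^0\otimes N''\otimes X=u\,l(N''\otimes X)$, and similarly for $X'$. By (a) it contains $R$. So $F$ is an equivalence.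

**Step 6: (a)⇒(d) in general.** Let $F:\mathcal D\to\mathcal D'$ in $\mathrm{LinCat}_R^{\mathrm{PSt}}$ have $\mathrm{Mod}_{R^0}(F)$ an equivalence. Applying $\mathrm{Sp}\otimes-$, the functor $\mathrm{Mod}_{R^0}(\mathrm{Sp}(F))$ is an equivalence, so by Step 5 $\mathrm{Sp}(F):\mathrm{Sp}(\mathcal D)\to\mathrm{Sp}(\mathcal D')$ is one. By (F4), $F$ is fully faithful, and it remains to show: if $X\in\mathrm{Sp}(\mathcal D)$ and $\mathrm{Sp}(F)(X)\in\mathcal D'$, then $X\in\mathcal D=\mathrm{Sp}(\mathcal D)_{\ge0}$.

The category $\mathrm{Mod}_{R^0}(\mathcal D)\subset\mathrm{Mod}_{R^0}(\mathrm{Sp}(\mathcal D))$ is the full subcategory of modules whose underlying object is in $\mathcal D$, and similarly for $\mathcal D'$. These subcategories correspond under the equivalence $\mathrm{Mod}_{R^0}(\mathrm{Sp}(F))$, because $\mathrm{Mod}_{R^0}(F)$ is an equivalence. Since $R^0\otimes\mathrm{Sp}(F)(X)\in\mathrm{Mod}_{R^0}(\mathcal D')$, we get $R^0\otimes X\in\mathrm{Sp}(\mathcal D)_{\ge0}$. As $R^0$ is a filtered colimit of finite free $R$-modules and the t-structure is compatible with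 filtered colimits, $R^0\otimes-$ is t-exact. So $R^0\otimes\tau_{<0}X=\tau_{<0}(R^0\otimes X)=0$. The class $\{N:N\otimes N''\otimes\tau_{<0}X=0\ \forall N''\}$ is a thick $\otimes$-ideal containing $R^0$, hence contains $R$ by (a). So $\tau_{<0}X=0$ and $X\in\mathcal D$.

Steps 3 to 6 give (a)⇒(d)⇒(b)⇒(c)⇒(e)⇒(a), and with Steps 1 and 2 Theorem B is proved. $\blacksquare$

In particular, for the Boolean rings of Section 9, base change $\mathrm{LinCat}_R^{\mathrm{PSt}}\to\mathrm{LinCat}_{R^0}^{\mathrm{PSt}}$ is not conservative. Descent data along a faithfully flat map are always effective; what fails is full faithfulness.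

## 11. Projective dimension of flat modules, and the threshold $\aleph_\omega$ (Theorem C)

By Lemma 4.1 it is enough to show that a power of $\varepsilon$ vanishes. For discrete rings these powers live in $\mathrm{Ext}$ groups out of flat modules, so we bound the projective dimension ($\mathrm{pd}$) of flat modules of cardinality $\le\aleph_m$.

**Lemma 11.1.** Let $I$ be a directed poset with $|I|\le\aleph_m$, $m<\omega$, and $F:I\to\mathrm{Mod}_A^{\heartsuit}$ ($A$ a discrete commutative ring) a diagram of projective modules. Then $M=\varinjlim F$ has projective dimension $\le m+1$.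

*Proof.* Induction on $m$.

*Resolutions.* For a directed $I'\subset I$ let $B(I')$ be the complex with $B(I')_s=\bigoplus_{i_0<\dots<i_s\in I'}F(i_0)$. It computes the left derived functors of $\varinjlim_{I'}$, and filtered colimits are exact, so it is a projective resolution of $M_{I'}=\varinjlim_{I'}F$.

*$m=0$.* $I$ has a maximum or a cofinal sequence $i_0<i_1<\cdots$. In the first case $M$ is projective. In the second the telescope sequence $0\to\bigoplus_rF(i_r)\to\bigoplus_rF(i_r)\to M\to0$ gives $\mathrm{pd}\le1$.

*$m\ge1$: a filtration.* We may assume $|I|=\aleph_m$; otherwise use the induction hypothesis. Enumerate $I$ by $\omega_m$, choose an upper bound for each pair of elements, and let $I_\alpha$ be the closure under this choice of the set consisting of the first element and all elements with index $<\alpha$. This writes $I$ as a continuous increasing union of directed subposets $I_\alpha$, $\alpha<\omega_m$, with $|I_\alpha|\le\aleph_{m-1}$. By induction $\mathrm{pd}\,M_{I_\alpha}\le m$. The inclusions $B(I_\alpha)\subset B(I_{\alpha+1})$ are degreewise split,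 with quotient $Q_\alpha$ degreewise projective, bounded below, and quasi-isomorphic to the cone of $M_{I_\alpha}\to M_{I_{\alpha+1}}$. So for any module $N$ the group $H^s\mathrm{Hom}(Q_\alpha,N)$ lies, in an exact sequence, between $\mathrm{Ext}^{s-1}_A(M_{I_\alpha},N)$ and $\mathrm{Ext}^s_A(M_{I_{\alpha+1}},N)$. Hence it is $0$ for $s\ge m+2$. Also $H^s\mathrm{Hom}(B(I_0),N)=\mathrm{Ext}^s_A(M_{I_0},N)=0$ for such $s$.

*$m\ge1$: extending a cochain.* Let $z$ be a cocycle of degree $s\ge m+2$ in $\mathrm{Hom}(B(I),N)=\varprojlim_\alpha\mathrm{Hom}(B(I_\alpha),N)$. We construct compatible $w_\alpha$ with $dw_\alpha=z|_{B(I_\alpha)}$ by transfinite recursion. At stage $0$ use $H^s\mathrm{Hom}(B(I_0),N)=0$. At a successor, lift $w_\alpha$ to $w'$ on $B(I_{\alpha+1})$, which is possible by the degreewise splitting. Then $dw'-z|_{B(I_{\alpha+1})}$ vanishes on $B(I_\alpha)$, so it is a degree-$s$ cocycle of $\mathrm{Hom}(Q_\alpha,N)$, hence equals $dv$ with $v\in\mathrm{Hom}(Q_\alpha,N)$; put $w_{\alpha+1}=w'-v$. At limits take unions; this is possible because finite chains in $\bigcup I_\alpha$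 lie in some $I_\alpha$. The union of all $w_\alpha$ bounds $z$. So $\mathrm{Ext}_A^s(M,N)=0$ for all $N$ and $s\ge m+2$. $\square$

**Lemma 11.2.** Let $A$ be a discrete commutative ring and $M$ a flat $A$-module with $|A|,|M|\le\aleph_m$. Then $M$ is the colimit of a diagram of finite free modules indexed by a directed poset of cardinality $\le\aleph_m$.

*Proof.* Let $\mathcal Q$ be the poset of pairs $(J,N)$, where $J\subset M\times\mathbb Z$ is finite and $N\subset\ker(A^J\to M,\ e_{(x,z)}\mapsto x)$ is a finitely generated submodule, ordered by inclusion in both entries. It is directed, $|\mathcal Q|\le\aleph_m$, and $\varinjlim_{\mathcal Q}A^J/N=M$.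

The pairs with $A^J/N$ free are cofinal. Given $(J,N)$, flatness of $M$ means that the map from the finitely presented module $A^J/N$ to $M$ factors as $A^J/N\to A^r\xrightarrow{\psi}M$. Choose distinct integers $z_1,\dots,z_r$ such that $J'=\{(\psi(e_t),z_t)\}$ is disjoint from $J$; this is why the factor $\mathbb Z$ is there. Let $A^{J\cup J'}\to A^r$ be the given map on $A^J$ and $(\psi(e_t),z_t)\mapsto e_t$ on $J'$. It is a split surjection, so its kernel $N'$ is finitely generated. It is compatible with the maps to $M$, so $N'\subset\ker(A^{J\cup J'}\to M)$. Also $N\subset N'$. Thus $(J,N)\le(J\cup J',N')$ with $A^{J\cup J'}/N'\cong A^r$. A cofinal subposet of $\mathcal Q$ is directed with the same colimit. $\square$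

**Proof of Theorem C.** Let $R\to R^0$ be faithfully flat, discrete, with $|R^0|\le\aleph_m$. It is injective, so $|R|\le\aleph_m$. It is universally injective, so $Q=R^0/R$ is flat: for every module $N$, in the exact sequence $0=\mathrm{Tor}_1(R^0,N)\to\mathrm{Tor}_1(Q,N)\to N\to R^0\otimes N$ the last map is injective. And $K=Q[-1]$. For each $j$, $Q^{\otimes j}$ is flat of cardinality $\le\aleph_m$, so its projective dimension is $\le m+1$ by Lemmas 11.2 and 11.1. Hence
$$\varepsilon^{\otimes(m+2)}:Q^{\otimes(m+2)}[-(m+2)]\to R\quad\text{is an element of}\quad\mathrm{Ext}_R^{m+2}(Q^{\otimes(m+2)},R)=0.$$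
So $f$ is descendable by Lemma 4.1, and $\Phi_f$ is an equivalence by Theorem B. A cardinal below $\aleph_\omega$ is at most $\aleph_m$ for some $m<\omega$, and Theorem A gives a failure with $|R^0|=\aleph_\omega$; so $\aleph_\omega$ is the least cardinality of $R^0$ at which descent can fail for discrete rings. $\blacksquare$
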